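# Regular maps into $\mathbb S^3$: a counterexample to a conjecture on $\beta(Y)=\dim Y$

## Every map from a threefold to $\mathbb S^3$ is homotopic to a regular map

**Theorem 1.** Let $X$ be a compact connected nonsingular real algebraic variety of dimension $3$. Every continuous map $X\to\mathbb S^3$ is homotopic to a regular map. Hence $\beta(\mathbb S^3)=3$, and the conjecture stated below is false.

Here is what the words mean. A real algebraic variety is, up to isomorphism, an algebraic subset of some $\mathbb R^N$. Morphisms are regular maps, that is, maps whose components are quotients $p/q$ of polynomials with $q$ nowhere zero on the source. A nonsingular variety is also a smooth manifold, with its Euclidean topology. The sphere $\mathbb S^n\subset\mathbb R^{n+1}$ is the unit sphere.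

**Definition.** For a real algebraic variety $Y$, let $\beta(Y)$ be the supremum of all integers $n\ge 0$ with the following property: for every $n$-dimensional compact connected nonsingular real algebraic variety $X$, every continuous map $X\to Y$ is homotopic to a regular map.

The quantifier over all $X$ is the demanding part: $X$ is an arbitrary compact algebraic model of an arbitrary manifold. The integer $n=0$ always has the property, since a connected $0$-dimensional $X$ is a point. If $\beta(Y)$ is finite, the supremum is attained, so the property then holds for the integer $n=\beta(Y)$ itself.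

The problem comes from "Algebraic Approximation Of Smooth Maps" (https://core.ac.uk/download/222575527.pdf), with the following facts given as known for compact nonsingular $Y$. We use two of them in proofs.

- (a) $\beta(Y)\le\dim Y$ if $\dim Y\ge1$.
- (c) If $\dim Y=p$ and $H_k(Y;\mathbb Z/2)\ne0$ for some $0<k<p$, then $\beta(Y)\le\max\{k,p-k\}-1$ when $k\neq p/2$, and $\beta(Y)\le p/2$ when $k=p/2$.

Three more serve as orientation, the first two for $Y$ irreducible as well. If $\dim Y=1$, then $\beta(Y)=1$ exactly when $Y$ is biregularly isomorphic to $\mathbb S^1$. If $\dim Y=2$, then $\beta(Y)\in\{0,1\}$. Finally $\beta(\mathbb S^n)=n-1$ for $n\ge 2$ even, and $n-1\le\beta(\mathbb S^n)\le n$ for all $n\ge2$. So the upper bound in (a) is reached by the circle, and one may ask who else reaches it.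

**Conjecture.** Let $Y$ be a compact nonsingular irreducible real algebraic variety of positive dimension. Up to biregular isomorphism, the only variety $Y$ (of any dimension) with $\beta(Y)=\dim Y$ is $\mathbb S^1$.

Theorem 1 refutes it. We shall also prove three further results, which say more precisely where it fails and where it holds.

**Theorem 2.** Let $n\in\{1,3,7\}$, let $X$ be a compact connected nonsingular real algebraic variety of any dimension $m$, and let $\varphi:X\to\mathbb S^n$ be continuous. The following are equivalent.

1. $\varphi$ is homotopic to a regular map.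
2. $\varphi$ is homotopic to a smooth map $g$ having a regular value $y$ such that $g^{-1}(y)$ is empty or a nonsingular Zariski closed subset of $X$ of dimension $m-n$.

If $m\le n$, condition 2 always holds. Consequently $\beta(\mathbb S^n)=n$ for $n=1,3,7$.

**Corollary 3.** Let $n\in\{1,3,7\}$, and let $Y$ be a compact connected nonsingular real algebraic variety with $\dim Y=n$, homotopy equivalent to $\mathbb S^n$. Then $\beta(Y)=n$ if and only if there is a regular map $\mathbb S^n\to Y$ which is a homotopy equivalence.

For the last result, let $Y\subset\mathbb R^N$ be compact, nonsingular and irreducible with $n=\dim Y\ge1$. Its Zariski closure in $\mathbb P^N$ is a geometrically irreducible projective variety over $\mathbb R$, smooth at the points of $Y$. By Hironaka there is a smooth irreducible projective variety $W$ over $\mathbb R$ obtained from this closure by a resolution that is an isomorphism over the smooth locus. Any such $W$ is called a *complexification* of $Y$. We shall check that $Y$ is a union of connected components of $W(\mathbb R)$.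

**Theorem 4.** Let $Y$ and $n$ be as just described.

1. If $\beta(Y)=n$, then $[Y_0]=0$ in $H_n(W(\mathbb C);\mathbb Q)$ for every orientable connected component $Y_0$ of $Y$ and every complexification $W$ as above.
2. If $\beta(Y)=n\ge2$, then $n$ is odd and every connected component $Y_0$ of $Y$ is a $\mathbb Z/2$-homology sphere with $[Y_0]=0$ in $H_n(W(\mathbb C);\mathbb Q)$.

In particular $\beta(Y)<\dim Y$ whenever $\dim Y$ is even and positive, so the conjecture holds in even dimensions. By Theorems 1 and 2 it fails in dimensions $3$ and $7$.

These notes do not decide which other odd-dimensional $Y$, for example $\mathbb S^5$, satisfy $\beta(Y)=\dim Y$.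

## Regular functions, local rings, and nonsingular subsets

Let $X\subset\mathbb R^N$ be a compact connected nonsingular algebraic subset of dimension $m$. Write $\mathcal R(X)$ for the ring of regular functions on $X$; it is Noetherian, being a localization of a finitely generated $\mathbb R$-algebra. For $x\in X$ let $\mathcal O_x$ be the localization of $\mathcal R(X)$ at the maximal ideal of functions vanishing at $x$, and let $\mathfrak m_x$ be its maximal ideal. Nonsingularity means that $\mathcal O_x$ is a regular local ring of dimension $m$, and $\mathfrak m_x/\mathfrak m_x^2=T_x^*X$ through $t\mapsto dt_x$. We use these facts.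

- (R1) If $t_1,\dots,t_n\in\mathfrak m_x$ have independent differentials at $x$, they are part of a regular system of parameters, and $\mathcal O_x/(t_1,\dots,t_n)$ is a regular local ring of dimension $m-n$. In particular it is a domain.
- (R2) If $I\subset\mathcal O_x$ is an ideal with $\mathcal O_x/I$ regular of dimension $m-n$, then $I$ is generated by $n$ elements that are part of a regular system of parameters.
- (R3) If $Z\subset X$ is Zariski closed with ideal $I(Z)\subset \mathcal R(X)$, the common zero set of $I(Z)$ is $Z$. With $I(Z)_x=I(Z)\mathcal O_x$ for $x\in Z$, the Krull dimension of $\mathcal O_x/I(Z)_x$ is the largest dimension of an irreducible component of $Z$ through $x$.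

**Definition.** A Zariski closed subset $Z\subset X$ is nonsingular of dimension $k$ if $\mathcal O_x/I(Z)_x$ is a regular local ring of dimension $k$ for every $x\in Z$.

This is stronger than being a smooth submanifold. Consider $Z=\{P=0\}\subset\mathbb R^2$ with $P=y^3+2x^2y-x^4$ (compactness plays no role in this example). For fixed $x$ the function $y\mapsto y^3+2x^2y$ is strictly increasing, so $Z$ is the graph of a function. Writing $y=x^2w$ for $x\ne0$ gives $x^2w^3+2w-1=0$. The derivative of the left side in $w$ is $3x^2w^2+2>0$, so $w$ is an analytic function of $x\in\mathbb R$, and $Z$ is the graph of the analytic function $x^2w(x)$. Yet $P$ has zero gradient at the origin. Moreover $I(Z)=(P)$. First, $P$ is monic in $y$, and a factor of $P$ linear in $y$ would give a polynomial root $y=cx^k$, a divisor of $x^4$; comparing monomials in $c^3x^{3k}+2cx^{k+2}-x^4$ shows that none exists. So $P$ is irreducible. A polynomial vanishing on the infinite set $Z$ and not divisible by $P$ would have only finitely many common zeros with $P$, which is absurd. So $Z$ is an analytic curve and yet is singular at the origin.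

We also recall two classical theorems.

*Hopf's theorem.* If $X$ is a compact connected $n$-manifold, homotopy classes of maps $X\to\mathbb S^n$ are classified by the degree in $\mathbb Z$ if $X$ is oriented, and by the mod $2$ degree if $X$ is nonorientable; all values occur.

*Pontryagin's theorem* (Milnor, *Topology from the Differentiable Viewpoint*, §7), in the form we need. Let $g,h:X\to\mathbb S^n$ be smooth with a common regular value $y$ and the same fibre $Z=g^{-1}(y)=h^{-1}(y)$. Let $\nu$ be the orthogonal complement of $TZ$ in $TX|_Z$. Then $dg$ and $dh$ give isomorphisms $\nu_x\to T_y\mathbb S^n$. If they are homotopic through bundle isomorphisms $\nu\to Z\times T_y\mathbb S^n$, then $g$ and $h$ are homotopic.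

## Reduction to one map of degree one

Some cases need no work. For $X=\mathbb S^1\subset\mathbb C$ the maps $z\mapsto z^k$, $k\in\mathbb Z$, are regular (for $k<0$ use $z^{-1}=\bar z$) and have every degree. For $X=\mathbb S^3\subset\mathbb H$, the unit quaternions, $q\mapsto q^k$ does the same, and the reason is worth isolating. Let $\mu:\mathbb S^3\times\mathbb S^3\to\mathbb S^3$ be the multiplication and $\omega$ a generator of $H^3(\mathbb S^3;\mathbb Z)$. By Künneth $H^3(\mathbb S^3\times\mathbb S^3;\mathbb Z)$ has basis $\omega\otimes1,\,1\otimes\omega$, and restricting to $\mathbb S^3\times1$ and $1\times\mathbb S^3$ gives $\mu^*\omega=\omega\otimes1+1\otimes\omega$. Pulling back by $(a,b):X\to\mathbb S^3\times\mathbb S^3$ we get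
$$\deg(ab)=\deg a+\deg b\tag{1}$$
for maps $a,b$ from any compact connected oriented threefold $X$.

So for Theorem 1 it suffices to produce, on every $X$, one regular map $h$ of degree $\pm1$ (mod $2$ degree $1$ if $X$ is nonorientable). In the orientable case the regular maps $h^k$ then have all degrees. In the nonorientable case $h$ and a constant map represent both classes. Hopf's theorem finishes.

The one-dimensional analogue already shows the difficulty. Let $X=\{x^4+y^4=1\}\subset\mathbb R^2$, a compact connected nonsingular curve. The obvious regular map to the circle is $(x,y)\mapsto(x^2,y^2)$, but its image lies in the closed first quadrant, so it has degree $0$. What is a regular map $X\to\mathbb S^1$ of degree one?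

## Two obstacles: square roots and parity

The first thing to try is Weierstrass approximation: approximate a given map $X\to\mathbb S^n\subset\mathbb R^{n+1}$ by a polynomial map $P:X\to\mathbb R^{n+1}$ without zeros, and normalize to $P/|P|$. This is homotopic to the original map and smooth. The trouble is that $|P|=\sqrt{P_0^2+\dots+P_n^2}$ need not be a regular function.

On the quartic above take $P=(x,y)$. If $\sqrt{x^2+y^2}$ were regular, then $x^2+y^2=(p/q)^2$ on $X$, hence as rational functions on the complex quartic curve, since $X$ is infinite and the curve is irreducible. But on that curve $x^2+y^2$ vanishes where $x=\pm iy$ and $2y^4=1$. These are $8$ distinct points, and there is no zero at infinity, because $x^4+y^4=0=x^2+y^2$ forces $x=y=0$. By Bézout the total intersection number is $8$, so every zero is simple, and a function with simple zeros is not a square. Nor is $P/|P|$ regular: if it were, then $x/|P|$ and $y/|P|$ would be regular, and so would $|P|=x\cdot x/|P|+y\cdot y/|P|$.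

A second attempt avoids the root by stereographic coordinates. View $\mathbb S^n$ as $\mathbb R^n\cup\{\infty\}$ and look for a map $p/q$ with $p:X\to\mathbb R^n$ and $q:X\to\mathbb R$ regular without common zeros; in sphere coordinates it is $(q^2-|p|^2,\,2qp)/(q^2+|p|^2)$, which is regular. To get odd degree one wants $0$ to be hit exactly once, transversally. So $p$ should have exactly one zero $a$, with $dp_a$ an isomorphism. This is impossible for every compact $X$ of dimension $n$. Indeed $p$, as a map to $\mathbb S^n=\mathbb R^n\cup\{\infty\}$, misses $\infty$. It has mod $2$ degree $0$, and a regular value $0$ has an even number of preimages.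

So $n$ functions are too few to isolate one point transversally. With $n+1$ functions there is no difficulty. If $a=0\in X\subset\mathbb R^N$ and $x_1,\dots,x_n$ are local coordinates at $a$, then
$$u=(|x|^2,x_1,\dots,x_n):X\to\mathbb R^{n+1}$$
vanishes only at $a$, and $du_a$ is injective. But $u$ is not a map into a sphere, and $u/|u|$ has a square root and is undefined at $a$.

## Quotients of two orthogonally related maps

The way out is to divide not by a norm but by another map of the same norm, using multiplication in a division algebra. Let $f,g:X\to\mathbb H$ be regular with $|f|=|g|$ and $g$ without zeros. Then $fg^{-1}=f\bar g/|g|^2$ is regular and has values in $\mathbb S^3$, with no root taken. Where does it take the value $-1$? Exactly where $f+g=0$. So we want $f+g=u$, the map above. Put $v=f-g$. The condition $|f|=|g|$ says precisely $\langle u,v\rangle=0$. Hence everything reduces to finding a regular $v$ orthogonal to $u$ and with no zero in common with $u$.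

Orthogonality is a linear relation $v_0|x|^2+\sum v_ix_i=0$ with coefficients in $\mathcal R(X)$, and having no common zero means $v(a)\ne0$. Such a relation exists for a purely local reason: $|x|^2$ lies in the ideal generated by $x_1,\dots,x_n$ in $\mathcal O_a$, since these generate $\mathfrak m_a$.

We record the quotient construction for $A=\mathbb C,\mathbb H,\mathbb O$ at once. Let $n+1=\dim_{\mathbb R}A$, so $n=1,3,7$, and let $\langle\,,\rangle$ be the Euclidean inner product. The facts used are $|ab|=|a||b|$, $b^{-1}=\bar b/|b|^2$ with $bb^{-1}=1$, and linearity of right multiplication by a fixed element. Associativity is not used.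

**Lemma 5.** Let $u,v:X\to A$ be regular maps with $\langle u,v\rangle=0$ and without common zeros. Put $f=\tfrac12(u+v)$ and $g=\tfrac12(u-v)$. Then $g$ has no zeros, $h=fg^{-1}$ is a regular map $X\to\mathbb S^n$, and
$$h+1=u\,g^{-1},\qquad h^{-1}(-1)=u^{-1}(0).\tag{2}$$
At a zero $x$ of $u$ we have $g(x)=-\tfrac12v(x)$ and $dh_x(w)=du_x(w)\,g(x)^{-1}$.

*Proof.* Expanding, $|f|^2-|g|^2=\tfrac14\cdot4\langle u,v\rangle=0$. If $g(x)=0$, then $f(x)=0$, so $u(x)=f(x)+g(x)=0$ and $v(x)=f(x)-g(x)=0$, which is excluded. Thus $h=f\bar g/|g|^2$ is regular and $|h|=|f|/|g|=1$. By linearity of right multiplication $h+1=fg^{-1}+gg^{-1}=(f+g)g^{-1}=ug^{-1}$. As $|ug^{-1}|=|u|/|g|$, this vanishes exactly where $u$ does. Differentiating the bilinear product at a zero of $u$ leaves only the term $du_x(w)g(x)^{-1}$. $\blacksquare$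

On the quartic this gives the missing map. Move the point $(0,-1)$ to the origin by $Y=y+1$. The equation becomes $sY=x^4$ with $s=4-6Y+4Y^2-Y^3$, and $s=4$ at the origin. Then
$$s\,(x^2+Y^2)=sx^2+x^4Y=c\,x,\qquad c=sx+x^3Y .$$
So $u=(x^2+Y^2)+x\,i$ and $v=s-c\,i$ are orthogonal, $u$ vanishes only at the origin, and $v=4$ there. The map $h=(u+v)(u-v)^{-1}$ is regular from the quartic to $\mathbb S^1$. It takes the value $-1$ exactly once, and transversally, because $du$ at the origin is $dx\cdot i$ and $x$ is a coordinate there. Its degree is $\pm1$.

## Proof of Theorem 1

**Step 1: an algebraic relation at one point.** The purpose is to write a multiple of $|x|^2$ in terms of three coordinates. Let $X\subset\mathbb R^N$. Translate so that $a=0\in X$, and reorder coordinates so that $dx_1,dx_2,dx_3$ are linearly independent on $T_aX$. They form a basis of $T^*_aX=\mathfrak m_a/\mathfrak m_a^2$, so by Nakayama $x_1,x_2,x_3$ generate $\mathfrak m_a$. Each $x_j$ vanishes at $a$ and so lies in $(x_1,x_2,x_3)\mathcal O_a$. Clear denominators, multiplying once more by a function nonzero at $a$ so that the equalities in $\mathcal O_a$ become equalities in $\mathcal R(X)$.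 We get $s,b_{ij}\in\mathcal R(X)$ with $s(a)\ne0$ and
$$s\,x_j=\sum_{i=1}^3b_{ij}x_i\qquad(1\le j\le N).\tag{3}$$
Put $u_0=\sum_{j=1}^Nx_j^2$, $u_i=x_i$ for $i=1,2,3$, and $c_i=\sum_jx_jb_{ij}$. Then
$$s\,u_0=\sum_jx_j(sx_j)=c_1u_1+c_2u_2+c_3u_3,\qquad c_i(a)=0.\tag{4}$$

**Step 2: the map $h$.** We now turn (4) into an orthogonality. Let $1,e_1,e_2,e_3$ be the standard basis of $\mathbb H$ and
$$u=u_0+u_1e_1+u_2e_2+u_3e_3,\qquad v=s-c_1e_1-c_2e_2-c_3e_3 .$$
By (4), $\langle u,v\rangle=su_0-\sum c_iu_i=0$. Since $u_0=|x|^2$, the only zero of $u$ is $a$, and $v(a)=s(a)\neq0$. Lemma 5 gives a regular $h:X\to\mathbb S^3$ with $h^{-1}(-1)=\{a\}$ and $dh_a(w)=du_a(w)\,g(a)^{-1}$. Here $du_a=\sum dx_i\,e_i$ is injective on $T_aX$, because $u_0$ has zero differential at $a$ and the $dx_i$ are independent. So $dh_a$ is injective.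

**Step 3: all homotopy classes.** The point $-1$ is a regular value of $h$ with exactly one preimage. So $\deg h=\pm1$ if $X$ is oriented, and the mod $2$ degree of $h$ is $1$ in any case. If $X$ is nonorientable, $h$ and a constant map represent the two classes of Hopf's theorem. If $X$ is orientable, then $h^k$ is regular for every $k\in\mathbb Z$ and has degree $k\deg h$ by (1). So every degree is the degree of a regular map, and by Hopf's theorem every class contains one.

**Step 4: conclusion.** The property defining $\beta$ holds for $Y=\mathbb S^3$ and $n=3$, so $\beta(\mathbb S^3)\ge3$, and (a) gives $\beta(\mathbb S^3)\le3$. The variety $\mathbb S^3$ is compact, nonsingular and irreducible, and by dimension it is not isomorphic to $\mathbb S^1$. The conjecture is false. $\blacksquare$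

## Prescribing the fibre over $-1$: proof of Theorem 2

In Theorem 1 we prescribed the fibre $\{a\}$. Now the fibre is a nonsingular algebraic set $Z$ of codimension $n$, and we control its framing too, so that Pontryagin's theorem replaces Hopf's.

**Step 0: condition 1 implies condition 2.** We check that a regular fibre of a regular map is nonsingular in the algebraic sense. Let $h\simeq\varphi$ be regular and $y$ a regular value (Sard). The set $Z=h^{-1}(y)$ is Zariski closed; suppose it is nonempty. It is a smooth manifold of dimension $m-n$. Let $x\in Z$. Some $n$ of the functions $h_i-y_i$ have independent differentials at $x$; let $J\subset\mathcal O_x$ be the ideal they generate. By (R1) $\mathcal O_x/J$ is regular of dimension $m-n$, so $J$ is prime. Clearly $J\subset I(Z)_x$. By (R3) $\mathcal O_x/I(Z)_x$ has dimension $m-n$: no component of $Z$ has larger dimension, and near $x$ the set $Z$ is an $(m-n)$-manifold, so some component through $x$ has dimension $m-n$. If $J$ were strictly smaller than $I(Z)_x$, then $\mathcal O_x/I(Z)_x$ would be a proper quotient of the local domain $\mathcal O_x/J$, hence of smaller dimension. So $J=I(Z)_x$, and $Z$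 is nonsingular of dimension $m-n$.

**Step 1: normalization for the converse.** Now assume condition 2. A rotation in the connected group $SO(n+1)$ is homotopic to the identity, so composing $g$ with one we may assume $y=-1$. Let $Z=g^{-1}(-1)$. If $Z=\varnothing$, then $g$ misses a point, is null-homotopic, and a constant map is regular. Assume $Z\ne\varnothing$.

Let $A=\mathbb C,\mathbb H,\mathbb O$ with $\dim_{\mathbb R}A=n+1$ and $A=\mathbb R1\oplus\operatorname{Im}A$. Then $T_{-1}\mathbb S^n=\operatorname{Im}A\cong\mathbb R^n$, with orthonormal basis $e_1,\dots,e_n$. Let $I=I(Z)=(r_1,\dots,r_l)\subset\mathcal R(X)$ and $\phi=\operatorname{Im}g:X\to\operatorname{Im}A$. On $Z$ we have $\phi=0$, and $d\phi_x=dg_x$ because $dg_x$ takes values in $\operatorname{Im}A$. Fix a Riemannian metric on $X$, and let $\nu$ be the orthogonal complement of $TZ$ in $TX|_Z$. Since $-1$ is a regular value, $d\phi_x|_{\nu_x}$ is an isomorphism onto $\mathbb R^n$. By compactness there is $c>0$ with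
$$|d\phi_xw|\ge c|w|\qquad(x\in Z,\ w\in\nu_x).\tag{5}$$

**Step 2: approximation relative to $Z$.** We want regular functions that vanish on $Z$ and have almost the same first derivatives along $Z$ as $-\phi$. The claim is that there is $u'=(u_1,\dots,u_n)$ with $u_i\in I$ and
$$\|d(u'+\phi)_x\|<c/2\qquad\text{for all }x\in Z.\tag{6}$$

Let $x\in Z$. By (R2) $I_x$ is generated by $n$ elements with independent differentials at $x$. The $r_j$ also generate $I_x$, so their differentials at $x$ span the same $n$-dimensional space, and some $n$ of the $r_j$ have independent differentials at $x$. Near $x$ their common zero set is a manifold of dimension $m-n$ containing $Z$. Since $Z$ is itself a manifold of that dimension, the two agree near $x$. Take these $r_j$ as the first $n$ members $t_1,\dots,t_n$ of a smooth local coordinate system. A smooth $\rho$ vanishing on $Z$ satisfies, by Hadamard's lemma,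
$$\rho(t)=\sum_{i=1}^nt_i\int_0^1\frac{\partial\rho}{\partial t_i}(\tau t_1,\dots,\tau t_n,t_{n+1},\dots,t_m)\,d\tau$$
near $x$. Near a point outside $Z$ some $r_j\ne0$, and $\rho=(\rho/r_j)r_j$. Gluing with a partition of unity gives, for each component, $-\phi_k=\sum_ja_{kj}r_j$ with $a_{kj}\in C^\infty(X)$.

By Weierstrass choose polynomials $p_{kj}$ uniformly close to $a_{kj}$ on $X$ and put $u_k=\sum_jp_{kj}r_j\in I$. At $x\in Z$ all $r_j$ vanish, so $d(u_k+\phi_k)_x=\sum_j(p_{kj}-a_{kj})(x)\,d(r_j)_x$, which is as small as we like. This proves (6). From (5) and (6), $|du'_xw|\ge\tfrac c2|w|$ on $\nu_x$, so $du'_x|_{\nu_x}$ is an isomorphism for $x\in Z$. In particular $du_1,\dots,du_n$ are independent at each point of $Z$.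

**Step 3: the algebraic relation along $Z$.** This is the analogue of (4). Let $u_0=\sum_jr_j^2$. Then $u_0\in I^2$ and $u_0^{-1}(0)=Z$ by (R3). The claim is that there are $s\in\mathcal R(X)$ with $s>0$ on $Z$ and $c_1,\dots,c_n\in I$ with
$$s\,u_0=\sum_{i=1}^nc_iu_i.\tag{7}$$

Let $J=(u_1,\dots,u_n)\subset I$ and $x\in Z$. By (R2) $I_x=(t_1,\dots,t_n)$ with the $t_k$ part of a regular system of parameters. Write $u_i=\sum_km_{ik}t_k$ with $m_{ik}\in\mathcal O_x$. At $x$ we get $du_i=\sum_km_{ik}(x)\,dt_k$. As the $du_i$ are independent, $\det(m_{ik})(x)\ne0$. So $(m_{ik})$ is invertible over $\mathcal O_x$, and $J_x=I_x$. Hence for each $j$ some function nonzero at $x$ multiplies $r_j$ into $J$. The product of these functions lies in the ideal $(J:I)=\{\sigma\in\mathcal R(X):\sigma I\subset J\}$ and does not vanish at $x$. By compactness of $Z$ there are finitely many $\sigma_k\in(J:I)$ without common zero on $Z$. Put $s=\sum_k\sigma_k^2$. Then $s\in(J:I)$ and $s>0$ on $Z$. Write $sr_j=\sum_ib_{ij}u_i$ with $b_{ij}\in\mathcal R(X)$. Then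
$$su_0=\sum_jr_j(sr_j)=\sum_ic_iu_i,\qquad c_i=\sum_jr_jb_{ij}\in I .$$

**Step 4: the regular map.** We apply Lemma 5 to $u=u_0+\sum u_ie_i$ and $v=s-\sum c_ie_i$. By (7) $\langle u,v\rangle=0$. The zero set of $u$ is $Z$: there $u_0=0$ and $u_i\in I$ vanish, and elsewhere $u_0\neq0$. On $Z$ we have $v=s>0$, so there is no common zero. We obtain a regular $h:X\to\mathbb S^n$ with $h^{-1}(-1)=Z$. With $g_1=\tfrac12(u-v)$ we have $g_1=-s/2$ on $Z$. Since $u_0\in I^2$, also $du_0=0$ on $Z$. So for $x\in Z$
$$dh_x=-\tfrac2{s(x)}\,du'_x=\tfrac2{s(x)}\,(d\phi_x+\varepsilon_x),\qquad\varepsilon_x=-d(u'+\phi)_x,\quad\|\varepsilon_x\|<c/2.\tag{8}$$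
By (5) this is injective on $\nu_x$, so $-1$ is a regular value of $h$.

**Step 5: $g$ and $h$ are homotopic.** We compare framings by a straight line. For $x\in Z$ and $\tau\in[0,1]$, (8) gives
$$(1-\tau)dg_x+\tau\,dh_x=\lambda\Bigl(d\phi_x+\tfrac{2\tau}{s\lambda}\varepsilon_x\Bigr),\qquad\lambda=(1-\tau)+\tfrac{2\tau}s>0,\qquad0\le\tfrac{2\tau}{s\lambda}\le1 .$$
On $\nu_x$ the bracket has norm at least $(c-\tfrac c2)|w|$, so it is injective, hence an isomorphism onto $\operatorname{Im}A$. Thus $dg$ and $dh$ are homotopic through isomorphisms $\nu\to Z\times\operatorname{Im}A$, and by Pontryagin's theorem $g\simeq h$. So $\varphi$ is homotopic to the regular map $h$.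

**Step 6: the case $m\le n$.** Any $\varphi$ is homotopic to a smooth map, which has a regular value by Sard. If $m<n$, a regular value is not in the image and its preimage is empty. If $m=n$, the preimage is finite; a finite set is Zariski closed, and it is nonsingular of dimension $0$ since its local rings are $\mathbb R$. So condition 2 holds. Taking $m=n$ gives $\beta(\mathbb S^n)\ge n$, and (a) gives equality. $\blacksquare$

## Transfer along a regular homotopy equivalence: proof of Corollary 3

Suppose $\beta(Y)=n$. The supremum is a finite integer, so it is attained, and the defining property holds for $n$. Apply it to $X=\mathbb S^n$ and a homotopy equivalence $\mathbb S^n\to Y$: the resulting regular map, being homotopic to a homotopy equivalence, is one.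

Conversely, let $\psi:\mathbb S^n\to Y$ be a regular homotopy equivalence with homotopy inverse $\psi'$, and let $\varphi:X\to Y$ be continuous, with $X$ compact connected nonsingular of dimension $n$. By Theorem 2 $\psi'\varphi:X\to\mathbb S^n$ is homotopic to a regular map $h$. Then $\varphi\simeq\psi\psi'\varphi\simeq\psi h$, which is regular. So $\beta(Y)\ge n$, and $\beta(Y)\le n$ by (a). $\blacksquare$

## Complexifications and the self-intersection of $Y_0$

We turn to Theorem 4. First, the claims made in the definition of a complexification. Let $\bar Y\subset\mathbb P^N$ be the Zariski closure of $Y$, which is irreducible over $\mathbb R$. Its local ring at a point of $Y$ is the local ring of $Y$ there, so $\bar Y$ is smooth at the points of $Y$. If $\bar Y_{\mathbb C}$ were reducible, complex conjugation would permute its components transitively, and a real point would lie on at least two of them, contradicting smoothness at the points of $Y$. So $\bar Y$ is geometrically irreducible, and so is $W$. Finally $Y=\bar Y(\mathbb R)\cap\mathbb R^N$ is open in $\bar Y(\mathbb R)$, and $W\to\bar Y$ is an isomorphism over a neighbourhood of $Y$. Hence $Y\subset W(\mathbb R)$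 is open, and it is compact, so it is a union of connected components of $W(\mathbb R)$.

For example, the closure of $\mathbb S^n$ in $\mathbb P^{n+1}$ is the smooth quadric $Q_n:\ x_1^2+\dots+x_{n+1}^2=x_0^2$, so $W=Q_n$. For $n$ odd $H_n(Q_n(\mathbb C);\mathbb Q)=0$, so the condition of Theorem 4(1) holds for $\mathbb S^3$, as it must. For $n=2$, $Q_2(\mathbb C)\cong\mathbb P^1\times\mathbb P^1$, where $\mathbb S^2$ becomes the graph $\{(z,\bar z)\}$ of complex conjugation. Conjugation has degree $-1$, so up to sign $[\mathbb S^2]=\ell_1-\ell_2$, where $\ell_1,\ell_2$ are the classes of the rulings, and its self-intersection is $-2$. This is nonzero.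

**Proof of (2) from (1).** Let $\beta(Y)=n\ge2$. Each bound in (c) is $<n$, so $H_k(Y;\mathbb Z/2)=0$ for $0<k<n$. So each component $Y_0$, a compact connected $n$-manifold, is a $\mathbb Z/2$-homology sphere. Also $H^1(Y_0;\mathbb Z/2)=0$, so $Y_0$ is orientable, and (1) gives $[Y_0]=0$. Suppose $n$ were even. Then $\chi(Y_0)=2$, computed with $\mathbb Z/2$ coefficients. Along $Y_0$ the tangent bundle of $W(\mathbb C)$ is $TY_0\oplus\sqrt{-1}\,TY_0$. So multiplication by $\sqrt{-1}$ identifies $TY_0$ with the normal bundle of $Y_0$, and the self-intersection number of $Y_0$ in $W(\mathbb C)$ is $\pm\chi(Y_0)=\pm2$. But $[Y_0]=0$ forces it to be $0$. So $n$ is odd. With (a) this also gives $\beta(Y)<\dim Y$ whenever $\dim Y$ is even and positive. $\blacksquare$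

It remains to prove (1). From here on suppose, for contradiction with $\beta(Y)=n$, that $Y_0$ is an orientable component with $[Y_0]\ne0$. Fix an orientation and a class
$$\eta\in H^n(W(\mathbb C);\mathbb Q),\qquad\int_{Y_0}\eta\ne0 .$$
Here $\int$ means evaluation on a fundamental class. Cohomology of a complex variety means that of its complex points. We shall construct a compact connected nonsingular $X$ of dimension $n$ and a continuous map $X\to Y_0$ that is not homotopic to a regular map $X\to Y$. Then the defining property fails for $n$, so $\beta(Y)\ne n$, which is (1).

A natural plan is to make $X$ the real locus of a hypersurface $V\subset V'$ in such a way that $X$ bounds in $V'(\mathbb R)$, and to take a map $X\to Y_0$ of degree $\pm1$. If it were homotopic to a regular $f$, then $\int_Xf^*\eta\ne0$, whereas classes restricted from $V'$ integrate to $0$ over $X$. This stops at two points. A regular $f$ extends only to a neighbourhood of $X$ in $V$, not to $V$. And even a class on all of $V$ need not come from $V'$. The first point is met by replacing the pullback with the action of the closure of the graph. The second is met by choosing $V$ so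 general that this closure must deform with $V$: then the class it produces is almost invariant under monodromy, and for $V$ of large degree such classes do come from $V'$.

## Hypersurfaces in $W\times\mathbb P^1$ with a prescribed real locus

**Step 1: the topological model.** We build a bounding manifold with a degree one map to $Y_0$. Let $V'=W\times\mathbb P^1$, smooth projective of dimension $n+1\ge2$. Let $D\subset Y_0$ be a closed smooth $n$-ball and let $\Omega\subset Y_0\times\mathbb R\subset V'(\mathbb R)$ be $(Y_0\setminus\operatorname{int}D)\times[-1,1]$ with rounded corners. Then $\partial\Omega$ is diffeomorphic to the double of $Y_0\setminus\operatorname{int}D$. It is connected, since $Y_0\setminus\operatorname{int}D$ is connected with nonempty boundary (for $n=1$ it is an arc). It is orientable, as the boundary of the orientable manifold $\Omega$. Let $\kappa:\partial\Omega\to Y_0$ be the collapsing map $Y_0\setminus\operatorname{int}D\to Y_0/D\cong Y_0$ on one copy and constant on the rest, with value the collapsed point. Away from the collapsed point $\kappa$ is a homeomorphism from its preimage, so $\deg\kappa=\pm1$. Choose a smooth $\psi:V'(\mathbb R)\to\mathbb R$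 with regular value $0$, $\Omega=\{\psi\le0\}$ and $\partial\Omega=\psi^{-1}(0)$.

**Step 2: stability under $C^1$-small changes.** We need every function near $\psi$ to have the same zero set up to isotopy. By compactness $|\psi(x)|+|d\psi_x|\ge3\varepsilon$ on $V'(\mathbb R)$ for some $\varepsilon>0$. Let $\mathcal N$ be the $\varepsilon$-ball around $\psi$ in the norm $\sup|\cdot|+\sup|d\,\cdot|$, a convex set. Every function in $\mathcal N$ satisfies $|\psi'|+|d\psi'|>0$ pointwise, so $0$ is a regular value. For smooth $\psi'\in\mathcal N$ put $\psi_\tau=(1-\tau)\psi+\tau\psi'$. Let $\xi_\tau$ be the vector field $-(\psi'-\psi)\operatorname{grad}\psi_\tau/|\operatorname{grad}\psi_\tau|^2$ near the zero set of $\psi_\tau$, cut off to $0$ away from it. Along its flow $\psi_\tau$ has derivative $\partial_\tau\psi_\tau+d\psi_\tau(\xi_\tau)=0$ near the zero sets. So the flow carries $\{\psi=0\}$ onto $\{\psi_\tau=0\}$, and since no trajectory can then cross a zero set, it carries $\{\psi\le0\}$ onto $\{\psi_\tau\le0\}$. Hence $\{\psi'=0\}$ is the image of $\partial\Omega$ under a diffeomorphism of $V'(\mathbb R)$ isotopic to the identity, taking $\Omega$ to $\{\psi'\le0\}$.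

**Step 3: algebraic equations.** We now realize the model algebraically, in any large even degree. Embed $V'\subset\mathbb P^M$ over $\mathbb R$ with coordinates $z_i$, and let $L=\mathcal O(1)|_{V'}$. The functions $z_iz_j/\sum z_k^2$ embed $V'(\mathbb R)$ in a Euclidean space. By the $C^1$ Weierstrass theorem some polynomial in them lies in $\mathcal N$; bringing it over a common denominator, it is $F/(\sum z_k^2)^{d/2}$ with $F$ a real form of even degree $d$. Multiplying $F$ by powers of $\sum z_k^2$ does not change the function, so every sufficiently large even $d$ works. Fix such a $d$, also so large that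
$$h^0(K_{V'}\otimes L^d)>h^0(K_{V'})+h^0(\Omega^n_{V'}).\tag{9}$$
This is possible since $L$ is ample. Let $E=H^0(V'_{\mathbb C},L^d)$, with real part $E_{\mathbb R}=H^0(V',L^d)$. The map $F\mapsto F/(\sum z_k^2)^{d/2}$ from $E_{\mathbb R}$ to $C^1(V'(\mathbb R))$ is linear on a finite-dimensional space, hence continuous. So the set $\mathcal U\subset E_{\mathbb R}$ of those $F$ mapped into $\mathcal N$ is open, and it is nonempty. For $F\in\mathcal U$ put $X_F=\{F=0\}\subset V'(\mathbb R)$. By Step 2 it is diffeomorphic to $\partial\Omega$ and bounds a compact oriented submanifold of $V'(\mathbb R)$, and $\kappa$ becomes a map $\kappa_F:X_F\to Y_0$ of degree $\pm1$.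

Let $B\subset E$ be the set of $F$ with $V_F=\{F=0\}\subset V'(\mathbb C)$ smooth. It is Zariski open, and nonempty by Bertini. Let $\mathcal V\to B$ be the universal family. As $E_{\mathbb R}$ is Zariski dense in $E$, a proper Zariski closed subset of $E$ meets $E_{\mathbb R}$ in a closed nowhere dense set, so $\mathcal U\cap B\ne\varnothing$. For $F\in\mathcal U\cap B$, $X_F=V_F(\mathbb R)$ is a compact connected nonsingular real algebraic variety of dimension $n$. As an ample divisor on an irreducible variety of dimension $\ge2$, $V_F$ is connected; being smooth, it is irreducible.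

**Step 4: a very general $F$.** We choose $F$ so that every subscheme of $V_F\times W$ deforms along with $V_F$. Recall that the relative Hilbert scheme of $(\mathcal V\times W)/B$ parametrizes pairs consisting of a point $F'\in B$ and a closed subscheme of $V_{F'}\times W_{\mathbb C}$, and carries a universal flat family. (Over a point, for instance, the Hilbert scheme of lines in $\mathbb P^2$ is the dual plane.) It is a disjoint union of schemes projective over $B$, one for each of countably many Hilbert polynomials. Hence it has countably many irreducible components, each projective over $B$. The images of those that do not dominate $B$ are countably many proper closed subvarieties of $B$. Each meets $\mathcal U\cap B$ in a closed nowhere dense set. By Baire there is $F\in\mathcal U\cap B$ outside all of them. Fix it and write $V=V_F$, $X=X_F$, $i:V\hookrightarrow V'$.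

## The class carried by a graph closure and its monodromy

**Step 5: from a regular map to a class on $V$.** Suppose $\kappa_F:X\to Y_0\subset Y$ is homotopic to a regular map $f:X\to Y$. We show that $f$ produces a class on all of $V$ with nonzero integral over $X$.

The map $f$ has components $p_i/q_i$ in the functions $z_iz_j/\sum z_k^2$, with $q_i$ nowhere zero on $X$. These quotients are defined on a Zariski open neighbourhood of $X$ in $V$. As $X$ is Zariski dense in $V$ (it is a nonempty real locus of dimension $n$ in a smooth irreducible $V$), they map this neighbourhood into $\bar Y_{\mathbb C}$. On the smaller neighbourhood $U$ of $X$ that maps into the smooth locus of $\bar Y_{\mathbb C}$, over which $W\to\bar Y$ is an isomorphism, the map lifts to a morphism $f_U:U\to W_{\mathbb C}$ extending $f$.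

Let $G\subset V\times W$ be the closure of the graph of $f_U$, an irreducible subvariety of dimension $n$, with class $[G]\in H^{2n}(V\times W;\mathbb Q)$. Put
$$G_*\eta=\mathrm{pr}_{1*}\bigl([G]\cup\mathrm{pr}_2^*\eta\bigr)\in H^n(V;\mathbb Q);$$
the degree is $3n-2n=n$, because $\mathrm{pr}_{1*}$ lowers degree by $2n$. If $f$ extended to $V$, this would be the pullback of $\eta$. In general, since $\mathrm{pr}_1$ is proper, $\mathrm{pr}_{1*}$ commutes with restriction to $U$, and $G\cap(U\times W)$ is the graph of $f_U$. Let $\gamma=(\mathrm{id},f_U):U\to U\times W$. Then $\gamma_*(1)\cup\mathrm{pr}_2^*\eta=\gamma_*(\gamma^*\mathrm{pr}_2^*\eta)=\gamma_*(f_U^*\eta)$ and $\mathrm{pr}_1\gamma=\mathrm{id}$, so $(G_*\eta)|_U=f_U^*\eta$. Since $f\simeq\kappa_F$,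
$$\int_XG_*\eta=\int_Xf^*\eta=\deg(\kappa_F)\int_{Y_0}\eta\ne0.\tag{10}$$

**Step 6: spreading $G$ out.** We use the choice of $F$ to extend $[G]$ to a family. Let $T$ be an irreducible component, with reduced structure, of the relative Hilbert scheme containing the point $[G]$. It lies over $F$, so by the choice of $F$ it dominates $B$. Let $\tilde T\to T$ be a resolution and $t\in\tilde T$ a point over $[G]$. Let $\mathcal G\subset\mathcal A:=(\mathcal V\times_B\tilde T)\times W$ be the pulled back universal subscheme, which is flat and proper over $\tilde T$ with fibre $G$ over $t$. The variety $\mathcal A$ is smooth, because $\mathcal V\to B$, $\tilde T$ and $W$ are.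

**Lemma 6.** $\mathcal G$ is integral of dimension $\dim\tilde T+n$, and its class in $H^{2n}(\mathcal A;\mathbb Q)$ restricts to $[G]$ on the fibre $\mathcal A_t=V\times W$.

*Proof.* (The second assertion is an instance of Fulton, *Intersection Theory*, §10.1; here is a direct argument.) Let $x\in G$ and $R=\mathcal O_{\mathcal G,x}$. Regular parameters $\tau_1,\dots,\tau_e$ of $\tilde T$ at $t$ form an $R$-regular sequence by flatness, and $R/(\tau_1,\dots,\tau_e)=\mathcal O_{G,x}$ is a domain. If $\tau$ is a nonzerodivisor in the maximal ideal of a Noetherian local ring $S$ and $S/\tau S$ is a domain, then $S$ is a domain. To see this, take a minimal prime $\mathfrak q\subset(\tau)$. Since $\tau\notin\mathfrak q$, every element $\tau z$ of $\mathfrak q$ has $z\in\mathfrak q$, so $\mathfrak q=\tau\mathfrak q$ and $\mathfrak q=0$ by Nakayama. Applying this $e$ times, $R$ is a domain.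

By flatness every associated point of $\mathcal G$ lies over the generic point of $\tilde T$. By properness its closure maps onto $\tilde T$, so it meets $G$. As the local rings along $G$ are domains, there are no embedded components, $\mathcal G$ is reduced, and exactly one irreducible component passes through each point of $G$. The components therefore cut the connected set $G$ into disjoint nonempty closed pieces, so there is only one component. Thus $\mathcal G$ is integral, of dimension $\dim\tilde T+n$ by flatness, hence of codimension $n$ in $\mathcal A$.

The restriction of its class to $\mathcal A_t$ comes from cohomology with support in $\mathcal G\cap\mathcal A_t=G$, and $H^{2n}_G(\mathcal A_t;\mathbb Q)$ is the top Borel–Moore homology of the irreducible $G$, which is $\mathbb Q[G]$. So it is a multiple of $[G]$. At a smooth point $x$ of $G$ the quotient of $R$ by the regular sequence $\tau_1,\dots,\tau_e$ is regular, so $R$ is regular and $\mathcal G\to\tilde T$ is submersive at $x$. There $\mathcal G$ meets $\mathcal A_t$ transversally, and the multiple is $1$. $\blacksquare$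

**Step 7: invariance under a finite-index subgroup.** We deduce that $G_*\eta$ is almost monodromy invariant. The family $\mathcal A\to\tilde T$ is smooth and proper, and by Lemma 6 $[G]$ is the restriction of a class on $\mathcal A$. So $[G]$ is invariant under $\pi_1(\tilde T,t)$, which acts on $H^{2n}(V\times W;\mathbb Q)$ through $\pi_1(\tilde T,t)\to\pi_1(B,F)$ and the monodromy on $V$, trivially on $W$. As $\mathrm{pr}_2^*\eta$ is invariant and $\mathrm{pr}_{1*}$ is equivariant, $G_*\eta$ is invariant under the image of $\pi_1(\tilde T,t)$ in $\pi_1(B,F)$.

This image has finite index. Indeed $\tilde T\to B$ is projective and dominant. By generic smoothness there is a nonempty Zariski open $B^\circ\subset B$ over which it is smooth and proper, hence, by Ehresmann, a locally trivial fibration with compact fibres, which have finitely many components. Let $\tilde T^\circ$ be the preimage of $B^\circ$, with a point $t^\circ$ over $b^\circ$. The image of $\pi_1(\tilde T^\circ,t^\circ)$ in $\pi_1(B^\circ,b^\circ)$ is the stabilizer of one element in the action of $\pi_1(B^\circ,b^\circ)$ on the finite set of components of the fibre, so it has finite index. The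 map $\pi_1(B^\circ,b^\circ)\to\pi_1(B,b^\circ)$ is onto, because $B$ is smooth and $B\setminus B^\circ$ has real codimension at least $2$. So the image of $\pi_1(\tilde T,t^\circ)$ in $\pi_1(B,b^\circ)$ has finite index. Moving the base point along a path from $t^\circ$ to $t$ in the connected $\tilde T$ gives the claim at $F$.

Let $\Gamma\subset\operatorname{Aut}H^n(V;\mathbb Q)$ be the monodromy group, the image of $\pi_1(B,F)$. Then $G_*\eta$ is invariant under a finite-index subgroup $\Gamma'\subset\Gamma$.

## Vanishing cohomology has no vectors fixed by a finite-index subgroup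

We use the following standard facts (Voisin, *Hodge Theory and Complex Algebraic Geometry II*, Ch. 2–3). Let $\langle\,,\rangle$ be the intersection form on $H^n(V;\mathbb Q)$.

- (V1) $H^n(V;\mathbb Q)=i^*H^n(V';\mathbb Q)\oplus H_{van}$, where $H_{van}=\ker(i_*:H^n(V;\mathbb Q)\to H^{n+2}(V';\mathbb Q))$. The sum is $\Gamma$-stable and orthogonal for $\langle\,,\rangle$, which is nondegenerate on $H_{van}$. The group $\Gamma$ acts trivially on $i^*H^n(V';\mathbb Q)$.
- (V2) $H_{van}$ is spanned by the vanishing cycles $\delta$, which form one $\Gamma$-orbit up to sign.
- (V3) $\Gamma$ contains the Picard–Lefschetz transformations $T_\delta(x)=x\pm\langle x,\delta\rangle\delta$.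

For a plane cubic $V\subset\mathbb P^2$ one has $H^1(\mathbb P^2)=0$, so $H_{van}=H^1(V;\mathbb Q)$. For a quadric surface $V\cong\mathbb P^1\times\mathbb P^1$ in $\mathbb P^3$, $i^*H^2(\mathbb P^3)$ is spanned by $\ell_1+\ell_2$ and $H_{van}$ by $\delta=\ell_1-\ell_2$, with $\langle\delta,\delta\rangle=-2$ and $T_\delta\delta=-\delta$. Here $\Gamma$ acts on $H_{van}$ through $\{\pm1\}$, so a finite-index subgroup fixes all of $H_{van}$. The next lemma is thus false for quadrics. Condition (9) fails for them: with $V'=\mathbb P^3$ and $d=2$ its left side is $h^0(\mathcal O(-2))=0$. So (9) has to be used when $n$ is even.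

**Lemma 7.** Under (9), $H_{van}^{\Gamma'}=0$ for every finite-index subgroup $\Gamma'\subset\Gamma$.

*Proof for $n$ odd.* Let $x\in H_{van}^{\Gamma'}$. For each vanishing cycle $\delta$ some power $T_\delta^k$, $k\ge1$, lies in $\Gamma'$. The form is alternating, so $\langle\delta,\delta\rangle=0$ and $T_\delta^kx=x\pm k\langle x,\delta\rangle\delta$. As this equals $x$, $\langle x,\delta\rangle\delta=0$, hence $\langle x,\delta\rangle=0$. The $\delta$ span $H_{van}$ and the form is nondegenerate there, so $x=0$.

*Proof for $n$ even.* Let $H=H_{van}\otimes\mathbb C$.

**Irreducibility.** We show that $H$ is an irreducible $\Gamma$-module. Let $P\subset H$ be $\Gamma$-stable and $0\ne x\in P$. By (V1) and (V2) some $\langle x,\delta\rangle\ne0$. Then $T_\delta x-x=\pm\langle x,\delta\rangle\delta\in P$, so $\delta\in P$. By (V2) all vanishing cycles lie in $P$, and $P=H$.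

**A fixed vector makes the form definite.** Suppose $H_{van}^{\Gamma'}\ne0$. Replacing $\Gamma'$ by a smaller finite-index subgroup only enlarges the invariants, so assume $\Gamma'$ is normal in $\Gamma$. Then $H^{\Gamma'}$ is $\Gamma$-stable and nonzero, so it equals $H$, and $\Gamma$ acts on $H_{van}$ through the finite group $\Gamma/\Gamma'$. Averaging, it preserves a positive definite symmetric form $q$ on $H_{van}\otimes\mathbb R$. Write $\langle x,y\rangle=q(Ax,y)$. The real operator $A$ commutes with $\Gamma$, so by Schur's lemma on $H$ it is a scalar, which is real, and nonzero by nondegeneracy. So $\langle\,,\rangle$ is definite on $H_{van}\otimes\mathbb R$. We now contradict this with Hodge theory. Since $i_*$ is a morphism of Hodge structures, $H_{van}$ has a Hodge decomposition.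

**The part $H_{van}^{n,0}$ is nonzero.** The adjunction sequence
$$0\to K_{V'}\to K_{V'}\otimes L^d\to K_V\to0$$
and (9) give $h^{n,0}(V)\ge h^0(K_{V'}\otimes L^d)-h^0(K_{V'})>h^0(\Omega^n_{V'})=h^{n,0}(V')$. The $(n,0)$-part of $i^*H^n(V')$ has dimension at most $h^{n,0}(V')$, so $H_{van}^{n,0}\ne0$.

**The part $H_{van}^{n-1,1}$ is nonzero.** Suppose it is zero. The Hodge numbers of $H_{van}$ are constant over $B$, so $F^{n-1}H_{van}=F^nH_{van}$ over all of $B$. By Griffiths transversality the flat connection maps $F^n$ into $F^{n-1}\otimes\Omega^1_B=F^n\otimes\Omega^1_B$. So $F^nH_{van}$ is a flat subbundle, and its fibre $H_{van}^{n,0}$ is $\Gamma$-stable. It is nonzero, so it equals $H$ by irreducibility. But $H_{van}^{0,n}=\overline{H_{van}^{n,0}}\ne0$ meets $H_{van}^{n,0}$ only in $0$, a contradiction.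

**The form is indefinite.** For $x\in H_{van}$ we have $d\,c_1(L)|_V\cup x=i^*i_*x=0$, so $H_{van}$ consists of primitive classes. By the Hodge–Riemann relations $(\sqrt{-1})^{\,p-q}\langle\alpha,\bar\alpha\rangle$ has, for nonzero primitive $\alpha$ of type $(p,q)$ with $p+q=n$, a sign depending only on $n$. Passing from $(n,0)$ to $(n-1,1)$ changes $(\sqrt{-1})^{\,p-q}$ by the factor $-1$. So the Hermitian form $\langle\alpha,\bar\beta\rangle$ has opposite signs on the nonzero spaces $H_{van}^{n,0}$ and $H_{van}^{n-1,1}$. A definite real form has a definite Hermitian extension, so $\langle\,,\rangle$ is not definite. This contradiction proves the lemma. $\blacksquare$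

## The contradiction on the bounding manifold $X$: end of the proof of Theorem 4

By (V1) write $G_*\eta=i^*\theta+\xi$ with $\theta\in H^n(V';\mathbb Q)$ and $\xi\in H_{van}$. By Step 7 $G_*\eta$ is fixed by $\Gamma'$. The decomposition is $\Gamma$-stable, so $\xi$ is fixed by $\Gamma'$ too, and $\xi=0$ by Lemma 7. Hence $G_*\eta=i^*\theta$. By Step 3 $X$ bounds a compact oriented submanifold of $V'(\mathbb R)\subset V'(\mathbb C)$, so
$$\int_XG_*\eta=\int_X\theta=0 .$$
This contradicts (10). So $\kappa_F:X\to Y_0\subset Y$ is not homotopic to any regular map $X\to Y$. As $X$ is compact, connected and nonsingular of dimension $n$, the property defining $\beta(Y)$ fails for $n$. If $\beta(Y)$ were $n$, the supremum would be attained and the property would hold for $n$. So $\beta(Y)\neq n$, which proves part (1) of Theorem 4, and with it part (2). $\blacksquare$
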